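# Sweeping boxes, weighing stars: the biased Maker-Breaker connectivity game on sparse graphs

## 1. A sweep through disjoint boxes

Fix an integer $q\ge 2$. Take $N$ pairwise disjoint finite sets, called *boxes*, each with at most $s$ elements. Two players alternately claim unclaimed elements. Breaker moves first and claims $q$ elements per turn; Maker claims one. Breaker wants to own every element of some box. Call a box *intact* if Maker owns none of its elements. Only intact boxes are of use to Breaker.

The construction to have in mind is the *sweep*. Breaker goes once through all intact boxes and claims exactly one element in each, $q$ boxes per turn. In each round $q$ boxes become shorter by one, and Maker spoils at most one box. So a sweep shortens every surviving box by one and keeps a fraction of about $\frac{q-1}{q}$ of the boxes. Put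
$$\rho=\frac{q}{q-1}\in(1,2].$$
After $s$ sweeps about $\rho^{-s}N$ boxes survive, and nothing is left in them to claim. So Breaker should win when $N$ is somewhat larger than $\rho^{s}$.

**By hand, $q=2$.** One box of size at most $2$ is won in one turn. One box of size $3$ is lost: Breaker takes at most two elements, Maker takes a remaining one. Two boxes of size $3$ are won: Breaker takes one element in each, Maker spoils at most one box, and the other is intact with two free elements, which Breaker takes. Four boxes of size $4$ are also won. Breaker touches two of them. If Maker does not spoil a touched box, there are two intact boxes with three free elements and Breaker is to move, which is the previous position. If Maker spoils a touched box, the intact boxes have $3,4,4$ free elements. Breaker touches the two long ones, which gives $3,3,3$, Maker spoils at most one, and we are again in the previous position.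

**Lemma 1.** Suppose there are $N$ pairwise disjoint boxes, each of size at most $s$, with $\rho^{-s}N>q^2$. Then Breaker, moving first with bias $q$ against bias $1$, can claim all elements of some box.

*Proof.* If at some point an intact box has no free element, then Breaker owns all of it and has succeeded. So assume this does not happen before stage $s$ below is reached. Breaker plays in stages $j=0,1,\dots,s-1$. At the start of stage $j$ there is a family $F_j$ of $N_j$ intact boxes with at most $s-j$ free elements each; $F_0$ consists of all boxes, so $N_0=N$. As long as at least $q$ boxes of $F_j$ are intact and not yet processed, Breaker picks $q$ of these, claims one free element in each, and calls them processed. Since boxes are disjoint, Maker's reply hits at most one box. When fewer than $q$ intact unprocessed boxes of $F_j$ remain at Breaker's turn, the stage ends, and $F_{j+1}$ consists of the processed boxes that are still intact. They have at most $s-j-1$ free elements.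

Let the stage last $r$ rounds, let $x$ be the number of boxes of $F_j$ hit while unprocessed, and $y$ the number first hit after being processed. Then $x+y\le r$. The stage ended, so $N_j-qr-x\le q-1$, that is, $r\ge\frac1q(N_j-x-q+1)$. Therefore
$$N_{j+1}= qr-y\ \ge\ (q-1)r+x\ \ge\ \tfrac{q-1}{q}(N_j-x-q+1)+x\ \ge\ \rho^{-1}(N_j-q+1)\ \ge\ \rho^{-1}N_j-q .$$
The third inequality holds because $x$ appears with coefficient $1-\frac{q-1}q\ge0$; the last because $\rho^{-1}(q-1)\le q$. Iterating, and using $1-\rho^{-1}=\frac1q$,
$$N_s\ \ge\ \rho^{-s}N-q\sum_{i\ge0}\rho^{-i}=\rho^{-s}N-q\cdot q>0 .$$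
So $F_s$ contains an intact box with no free element. $\square$

**The same number $\rho$ from Maker's side.** Suppose all $N$ boxes have size exactly $s$. Give an intact box $B$ in which Breaker owns $c$ elements the weight $w(B)=\rho^{c-s}$, and a spoiled box the weight $0$. Let Maker always spoil an intact box of maximum weight. Let $X^*$ be this maximum after Breaker's turn. Each Breaker element in an intact box $B$ multiplies $w(B)$ by $\rho$, so it raises the total by $(1-\frac1\rho)w_{\rm new}(B)\le(1-\frac1\rho)X^*$. The whole turn raises the total by at most $q(1-\frac1\rho)X^*=X^*$, and Maker's move removes $X^*$. So the total after each round is at most its initial value $N\rho^{-s}$, and within a turn it grows by a factor of at most $\rho^{q}$. If $N\rho^{-s}<\rho^{-q}$, the total always stays below $1$. A fully claimed box would have weight $1$, so Maker prevents it, and he always finds a free element in a heaviest intact box. Up to constant factors, $N=\rho^{s}$ is the exact threshold.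

What the boxes are for: in a graph on $n$ vertices the stars at $n$ vertices are almost boxes, and "Breaker claims a whole box" means "Breaker isolates a vertex". With $N\approx n$, the critical size of a star is the number $L$ with $\rho^L=n$.

## 2. The game on a graph, and the constant $\frac{1}{2\ln\frac{q}{q-1}}$

Let $\mathcal P$ be a monotone increasing property of graphs on the vertex set $V=V(K_n)$ (adding edges never destroys it), and let $G$ be a graph on $V$. In the biased $(1:q)$ game $(E(G),\mathcal P)$, Maker and Breaker take turns claiming unclaimed ("free") edges of $G$, with Breaker going first. Maker claims one edge per turn; Breaker claims $q$, or all remaining edges if fewer than $q$ are left. When all edges are claimed, Maker wins if his edges form a graph in $\mathcal P$; otherwise Breaker wins. Let $\hat m(\mathcal P,q)$ be the smallest number of edges of a graph $G$ on $n$ vertices such that Maker has a winning strategy in the $(1:q)$ game $(E(G),\mathcal P)$.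

Two properties matter here: $\mathcal C_1$, being connected on all $n$ vertices, and $\mathcal D_1$, having positive minimum degree. For $n\ge2$ a connected spanning graph has no isolated vertex, so $\mathcal C_1\subseteq\mathcal D_1$ and $\hat m(\mathcal C_1,q)\ge\hat m(\mathcal D_1,q)$.

It is known that the number of edges required for Maker's win in the connectivity game changes abruptly when the bias goes from $q=1$ to $q=2$. The paper "Global Maker-Breaker Games On Sparse Graphs" (https://people.dmi.uns.ac.rs/%7Emilosst/sparse.pdf) is the source of the following.

**Conjecture.** For every fixed integer $q\ge2$, as $n\to\infty$, $\ \hat m(\mathcal C_1,q)=\frac12(q-1+o(1))\,n\ln n$.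

**By hand, $q=2$.** If $G$ has a vertex of degree at most $2$, Breaker isolates it in his first turn. If $G$ has two non-adjacent vertices of degree $3$, their stars are two disjoint boxes of size $3$, and by Section 1 Breaker isolates one of them. If $G$ has four pairwise non-adjacent vertices of degree $4$, Breaker isolates one of these. So a graph on which Maker wins has minimum degree at least $3$, and its vertices of degree $3$ form a clique, so there are at most four of them. Longer stars need more vertices, and the question is how the required degree grows with $n$.

**Answer.** The conjecture is false for every fixed $q\ge 2$. For both games,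
$$\hat m(\mathcal C_1,q)=\Big(\frac{1}{2\ln\frac{q}{q-1}}+o(1)\Big)n\ln n,\qquad \hat m(\mathcal D_1,q)=\Big(\frac{1}{2\ln\frac{q}{q-1}}+o(1)\Big)n\ln n .\tag{1}$$

Throughout, $q\ge2$ is fixed, $\rho=\frac q{q-1}$, and
$$L=L(n)=\frac{\ln n}{\ln\rho},\qquad\text{so } \rho^L=n .$$
Since $\ln\rho=\ln(1+\frac1{q-1})\le\frac1{q-1}$, we have $L\ge(q-1)\ln n\ge\ln n$. We write $e(S,V\setminus S)$ for the number of edges of $G$ between $S$ and $V\setminus S$, and $\delta(G)$, $\Delta(G)$ for the minimum and maximum degree.

**Theorem 1 (lower bound; disproves the conjecture).** For every $\varepsilon\in(0,1)$ and $n\ge n_0(q,\varepsilon)$: if $e(G)\le\frac12(1-\varepsilon)Ln$, then Breaker can isolate a vertex in Maker's graph. Hence $\hat m(\mathcal C_1,q)\ge\hat m(\mathcal D_1,q)\ge\frac12(1-o(1))Ln$.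

**Theorem 2.** For every $\varepsilon\in(0,1)$ and $n\ge n_0(q,\varepsilon)$: if $\delta(G)\ge(1+\varepsilon)L$, then Maker wins $(E(G),\mathcal D_1)$.

**Theorem 3 (matching upper bound).** $\hat m(\mathcal C_1,q)\le\frac12(1+o(1))Ln$.

Theorems 1 and 3, with $\hat m(\mathcal D_1,q)\le\hat m(\mathcal C_1,q)$, give (1). Theorems 1 and 2 also give a sharp degree threshold: for $n$ large, every graph of minimum degree at least $(1+\varepsilon)L$ is a Maker win for $\mathcal D_1$, while every graph of average degree at most $(1-\varepsilon)L$ is a Breaker win for both $\mathcal D_1$ and $\mathcal C_1$.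

**Comparison of the constants.** Since $\ln(1+x)<x$ for $x>0$, taking $x=\frac1{q-1}$ gives $\frac1{\ln(q/(q-1))}>q-1$. So the true constant strictly exceeds $\frac12(q-1)$, which is what one would get by replacing $\ln(1+x)$ by $x$. For $q=2$ it is $\frac1{2\ln2}\approx0.721$ instead of $\frac12$. The difference is bounded: from $\operatorname{artanh}z=\frac12\ln\frac{1+z}{1-z}$ with $z=\frac1{2q-1}$ we get $\frac{1+z}{1-z}=\frac{2q}{2q-2}$, hence $\ln\frac q{q-1}=2\operatorname{artanh}\frac1{2q-1}>\frac2{2q-1}$, and so
$$q-1<\frac1{\ln(q/(q-1))}<q-\tfrac12 .$$
The conjectured coefficient $\frac12(q-1)$ is always too small, but by less than $\frac14$.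

## 3. Disjoint stars in a graph of small average degree

We prove Theorem 1 by finding in $G$ many disjoint stars that are shorter than $L$ by a constant factor, and sweeping them.

**Step 1: many vertices of small degree.** Let $e(G)\le\frac12(1-\varepsilon)Ln$ and $U=\{v:\deg v\le(1-\frac\varepsilon2)L\}$. The degrees sum to $2e(G)\le(1-\varepsilon)Ln$, and each vertex outside $U$ contributes more than $(1-\frac\varepsilon2)L$. Hence
$$|V\setminus U|\le\frac{1-\varepsilon}{1-\varepsilon/2}\,n\le\Big(1-\frac\varepsilon2\Big)n ,$$
because $(1-\frac\varepsilon2)^2\ge1-\varepsilon$. So $|U|\ge\frac\varepsilon2n$.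

**Step 2: make the stars disjoint.** Two stars share an edge only if their centers are adjacent. The graph $G[U]$ has maximum degree at most $L$. Choosing vertices greedily and deleting neighbors, we lose at most $L+1$ vertices per choice, so $G[U]$ contains an independent set $I$ with $|I|\ge\frac{\varepsilon n}{2(L+1)}$. The stars in $G$ at the vertices of $I$ are pairwise disjoint boxes of size at most $s=\lfloor(1-\frac\varepsilon2)L\rfloor$.

**Step 3: apply the sweep.** Since $\rho^{-s}\ge\rho^{-(1-\varepsilon/2)L}=n^{-(1-\varepsilon/2)}$,
$$\rho^{-s}|I|\ \ge\ n^{-(1-\varepsilon/2)}\,\frac{\varepsilon n}{2(L+1)}=\frac{\varepsilon\,n^{\varepsilon/2}}{2(L+1)}\longrightarrow\infty .$$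
For $n\ge n_0(q,\varepsilon)$ this exceeds $q^2$, and by Lemma 1 Breaker claims all edges at some vertex of $I$. That vertex is isolated in Maker's graph, so Maker loses for $\mathcal D_1$ and for $\mathcal C_1$. Hence $\hat m(\mathcal D_1,q)>\frac12(1-\varepsilon)Ln$ for $n$ large, and letting $\varepsilon\to0$ gives Theorem 1. $\square$

Since $\frac12Ln=\frac{1}{2\ln(q/(q-1))}n\ln n$, the conjecture is already refuted for every $q\ge2$. The rest of the notes shows that the constant is right.

## 4. Overlapping stars and the loss of a factor of two

For Maker's side, try the weights of Section 1 on stars. Let $\delta(G)\ge D$, fix $D$ edges at each vertex $v$, and give every vertex not yet touched by Maker the weight $\gamma^{b(v)-D}$, where $b(v)$ counts Breaker's edges among these $D$. Maker repeatedly claims an edge at a heaviest vertex.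

This breaks at one point. A single Breaker edge $xy$ may raise *both* $w(x)$ and $w(y)$, each by up to $(1-\frac1\gamma)X^*$, while the only decrease we can guarantee from Maker's move is $X^*$. The argument closes only if $2q(1-\frac1\gamma)\le1$, that is, $\gamma\le\frac{2q}{2q-1}$. Then $n\gamma^{-D}<1$ requires $D>\ln n/\ln\frac{2q}{2q-1}$. Since
$$\Big(\frac{2q}{2q-1}\Big)^2=\frac{4q^2}{4q^2-4q+1}<\frac{4q^2}{4q^2-4q}=\rho ,$$
this means $D>2L$. We lose more than a factor of two.

The damage comes only from edges with two heavy endpoints. This suggests three changes.

* Call a vertex *active* once Breaker has a large constant number $h$ of edges at it. In the exponent of $w(v)$ count only edges from an active $v$ to a *non-active* vertex. Such an edge is counted at one endpoint only, so the factor $2$ disappears.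
* The uncounted edges from $v$ to active vertices must be few. A second, *crude* family of terms forces each $v$ to have at most a small fraction of its neighbors active. These terms use a base $1+\alpha$ with $\alpha$ tiny, so an edge that affects two of them costs almost nothing. They are initially small because activity requires $h$ edges and $h$ is chosen after $\alpha$.
* Use a base $\beta$ slightly below $\rho$ in the main terms. This leaves slack to pay for everything else.

For connectivity Maker must also cross every cut $(S,V\setminus S)$. Large sets $S$ can be given terms $(1+\alpha)^{-(\text{number of non-Breaker edges in the cut})}$. For small sets this is hopeless: for $|S|=1$ and degrees $(1+\varepsilon)L$, the $n$ terms sum to about $n(1+\alpha)^{-(1+\varepsilon)L}$, which is large when $\alpha$ is small. So small components are treated as stars: each Maker component with fewer than $K$ vertices ($K$ a constant) has one representative, and Maker must find an edge from the representative leaving the component.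

## 5. Representatives, active vertices, and the potential

**Lemma 2.** Let $q\ge2$ and $\varepsilon\in(0,1)$. There is $\alpha=\alpha(q,\varepsilon)\in(0,\frac1{16}]$ such that for every $K\ge2$ and every $n\ge n_0(q,\varepsilon,K)$ the following holds. Let $G$ be a graph on $n$ vertices with $\delta(G)\ge(1+\varepsilon)L$, and let $\mathcal S$ be a (possibly empty) family of sets $\emptyset\ne S\subsetneq V$ with
$$\sum_{S\in\mathcal S}(1+\alpha)^{-e(S,V\setminus S)}\le2^{-q-3}.\tag{2}$$
Then Maker can ensure that at the end of the game

 (i) no component of his graph has fewer than $K$ vertices, and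

 (ii) for every $S\in\mathcal S$ he owns an edge between $S$ and $V\setminus S$.

The proof occupies Sections 5 to 8. In this section we set up all definitions.

**Constants.** Let $\beta=\rho^{1/(1+\varepsilon/4)}\in(1,\rho)$. Since $q(1-\frac1\rho)=1$ and $1<\beta<\rho$, the number
$$\sigma=1-q\Big(1-\frac1\beta\Big)$$
lies in $(0,1)$; this is the slack. Let
$$\alpha=\frac{\sigma}{8q}\le\frac1{16},\qquad\text{so } (1+\alpha)^q\le e^{\sigma/8}\le e^{1/8}<2 .$$
Let $\eta=\varepsilon/8$, and let $h$ be a constant integer with $(1+\alpha)^h\ge\frac e\eta e^{2/\eta}$; in particular $h\ge1$. Finally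
$$d=\lceil(1+\varepsilon)L\rceil,\qquad t=\lceil\eta d\rceil,\qquad m=d-K-h-q-t ,$$
with $m>0$ for $n$ large. Since $\delta(G)$ is an integer, $\delta(G)\ge d$.

**Relevant edges.** For each $v$ fix a set $N_v$ of exactly $d$ neighbors of $v$ in $G$. An edge $vu$ is *relevant to* $v$ if $u\in N_v$. Let $b(v)$ be the current number of edges relevant to $v$ that Breaker has claimed. An edge may be relevant to both endpoints, one, or none. For instance, in $K_4$ with $d=2$, $N_1=\{2,3\}$ and $N_2=\{3,4\}$, the edge $12$ is relevant to $1$ but not to $2$.

A *round* is a Breaker turn followed by a Maker turn. $C(x)$ denotes the component of $x$ in Maker's current graph.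

**Alive vertices.** Every Maker component of size less than $K$ contains exactly one *alive* vertex, its representative; all other vertices are *dead*. Initially all vertices are alive. Dead vertices never revive. When a Maker edge joins two components into one of size less than $K$, one of the two alive vertices is made dead. When the result has size at least $K$, all its alive vertices are made dead. A Maker edge inside a component changes nothing. Example with $K=3$: Maker claims $xy$ between two singletons, and one endpoint, say $x$, dies. Then he claims $yz$ with $z$ a singleton; the component has three vertices, so $y$ and $z$ die.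

**Active set.** $A\subseteq V$ is initially empty. At the end of each round, after Maker's turn, all alive $v$ with $b(v)\ge h$ are added to $A$. Vertices never leave $A$, even if they die.

**Counted edges.** $c(v)$ is the number of edges $vu$ relevant to $v$ that Breaker claimed in a round at whose start $v\in A$ and $u\notin A$. So $c(v)=0$ if $v\notin A$. Example, with $h=1$ and $q=2$ for illustration only, and every edge relevant to both endpoints: in round 1 Breaker claims $va$ and $vb$, and Maker plays elsewhere without killing $v,a,b$. No edge is counted, since $A=\emptyset$ at the start, but $v,a,b$ join $A$ at the end. If in round 2 Breaker claims $vu$ with $u\notin A$ and also $ab$, then $vu$ is counted at $v$ and not at $u$, and $ab$ is counted nowhere.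

**The potential.** $P$ is the sum of the following terms.

* *Main:* $w(v)=\beta^{c(v)-m}$ for each alive $v$.
* *Crude:* for each $v\in V$ (alive or dead) and each $T\subseteq N_v$ with $|T|=t$, the product $\prod_{x\in T}\varphi_x$, where $\varphi_x=1$ if $x\in A$; $\varphi_x=(1+\alpha)^{b(x)-h}$ if $x\notin A$ is alive; $\varphi_x=0$ if $x\notin A$ is dead (such an $x$ can never become active).
* *Cut:* for each $S\in\mathcal S$, $\psi(S)=0$ if Maker owns an edge of the cut of $S$, and otherwise $\psi(S)=(1+\alpha)^{-(e(S,V\setminus S)-b(S))}$, where $b(S)$ is the number of Breaker edges in the cut.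

For alive $x$ let $P_x$ be the sum of the terms that vanish if $x$ is made dead: $w(x)$ and, if $x\notin A$, all crude terms with $x\in T$. For a free edge $e$ let $Q_e$ be the sum of $\psi(S)$ over those $S\in\mathcal S$ whose cut contains $e$.

**Maker's strategy.** At the start of his turn let $X^*=\max P_x$ over alive $x$ and $Q^*=\max Q_e$ over free $e$, where a maximum over $\emptyset$ is $0$. If no free edge is left, the game is over.

* If there is an alive vertex and $X^*\ge Q^*$, he takes an alive $x$ with $P_x=X^*$, claims a free edge $xy$ with $y\notin C(x)$, and makes $x$ dead. If the merged component has size at least $K$, the alive vertex of $C(y)$, if any, dies as well.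
* Otherwise he claims a free edge $e$ with $Q_e=Q^*$ and updates the alive vertices by the rules above.

It must be shown that the edge $xy$ in the first case exists.

## 6. A small potential leaves a free edge at every representative

**Claim A.** If $P<1$ at the current time and all earlier times, then every alive $v$ has a free edge $vu$ with $u\notin C(v)$.

*Proof.* The idea is to sort Breaker's relevant edges at $v$ into three kinds and bound each. Since $P<1$, no single term reaches $1$. If $|N_v\cap A|\ge t$, a $t$-set $T\subseteq N_v\cap A$ would give a crude term equal to $1$; hence $|N_v\cap A|\le t-1$. Also $w(v)<1$, so $c(v)\le m-1$.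

* *Edges claimed in rounds at whose start $v\notin A$.* Consider the last such round so far. At its start $b(v)<h$: in round 1 because $b(v)=0$, and later because $v$, being alive now, was alive then, so $b(v)\ge h$ would have put it into $A$ at the end of the previous round. Since vertices never leave $A$, all rounds up to this one have $v\notin A$ at the start, and they contribute at most $(h-1)+q$ edges in total.
* *Edges claimed in rounds at whose start $v\in A$ and the other endpoint is not in $A$.* There are $c(v)\le m-1$ of these.
* *Edges claimed in rounds at whose start $v\in A$ and the other endpoint is in $A$.* The other endpoint lies in $N_v\cap A$, so there are at most $t-1$.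

Hence $b(v)\le h+q+m+t-3=d-K-3$. As $v$ is alive, $|C(v)|\le K-1$, so at most $K-2$ of the $d$ edges relevant to $v$ stay inside $C(v)$, and at least $d-(K-2)>b(v)$ leave it. None of these belongs to Maker, since otherwise its other endpoint would be in $C(v)$. So one of them is free. $\square$

## 7. One round of the potential

Consider round $i$. Let $X_i^*$ and $Q_i^*$ be the values of $X^*$ and $Q^*$ after Breaker's turn, let $R_i$ be the total decrease of $P$ in Maker's turn, and let $P_i$ be the potential at the end of the round, $P_0$ the initial one. During Breaker's turn neither $A$ nor the set of alive vertices changes, and no term decreases. We assume here that Maker can follow his strategy; this is justified in Step 5.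

**Step 1: bound the growth of main and crude terms against Maker's gain in the same round.** Suppose Breaker claims $e=xy$.

* The term $w(x)$ is multiplied by $\beta$ only if $x$ is alive, $x\in A$, $y\notin A$, and $e$ is relevant to $x$. The condition on $A$ can hold for only one of the two endpoints. In that case $P$ grows by $(1-\frac1\beta)w_{\rm new}(x)\le(1-\frac1\beta)X_i^*$, since $w(x)$ is part of $P_x$ and does not decrease later in the turn.
* The factor $\varphi_x$ is multiplied by $1+\alpha$ only if $x$ is alive, $x\notin A$, and $e$ is relevant to $x$; similarly for $y$. Process the endpoints one after the other. Each multiplies the sum of all crude terms with that endpoint in $T$ by $1+\alpha$, so it adds $(1-\frac1{1+\alpha})$ times the new sum. The new sum is at most the value of $P_x$ (respectively $P_y$) at the end of the turn, so the growth is at most $\alpha X_i^*$ per endpoint.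

Over at most $q$ edges, main and crude terms together grow by at most
$$q\Big(1-\frac1\beta+2\alpha\Big)X_i^*=(1-\sigma+2q\alpha)X_i^*\le\Big(1-\frac\sigma2\Big)X_i^* ,\tag{3}$$
because $2q\alpha=\frac\sigma4$. If no vertex is alive, nothing grows and $X_i^*=0$.

**Step 2: bound Maker's gain from below.** We claim
$$R_i\ge\max(X_i^*,Q_i^*).\tag{4}$$
No term increases in Maker's turn: deaths only remove main terms or set factors $\varphi_x$ to $0$, and a new Maker edge can only send cut terms to $0$. In the first case of the strategy $x$ dies and all terms in $P_x$ vanish, so $R_i\ge X_i^*\ge Q_i^*$. In the second case all $\psi(S)$ in $Q_e$ vanish, so $R_i\ge Q_i^*$, and here $Q_i^*>X_i^*$ or there is no alive vertex and $X_i^*=0$. The update of $A$ at the end of the round does not increase $P$ either: if $x$ joins $A$, then $b(x)\ge h$, so $\varphi_x$ changes from a value at least $1$ to $1$, and $w(x)$ is unchanged, as $c(x)$ concerns only rounds that start with $x\in A$.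

**Step 3: bound the growth of cut terms against Maker's gain in the previous round.** Here Step 1 cannot be copied. When Breaker raises $w(x)$, Maker can still kill $x$ through another edge. When Breaker claims $e$, the cuts containing $e$ can no longer be hit jointly by claiming $e$. But one turn earlier $e$ was available to Maker.

Let $i\ge2$ and let $e_1,\dots,e_{q'}$, $q'\le q$, be Breaker's edges in round $i$. Claiming $e_j$ raises the cut terms by exactly $\alpha$ times the current $Q_{e_j}$. The fewer than $q$ earlier edges of this turn multiplied each $\psi(S)$ by at most $1+\alpha$ apiece, so the current $Q_{e_j}$ is at most $(1+\alpha)^q$ times its value at the start of the turn. That value is at most the value of $Q_{e_j}$ at the start of Maker's turn in round $i-1$, when $e_j$ was free, hence at most $Q_{i-1}^*\le R_{i-1}$. So the cut terms grow by at most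
$$q\alpha(1+\alpha)^qR_{i-1}\le2q\alpha R_{i-1}\le\frac\sigma2R_{i-1}.\tag{5}$$

**Step 4: combine.** For $i\ge2$, by (3), (4) and (5),
$$P_i\le P_{i-1}+\Big(1-\frac\sigma2\Big)X_i^*+\frac\sigma2R_{i-1}-R_i\le P_{i-1}+\frac\sigma2R_{i-1}-\frac\sigma2R_i .$$
So $P_i+\frac\sigma2R_i\le P_{i-1}+\frac\sigma2R_{i-1}$. In round 1 the cut terms grow by at most $((1+\alpha)^q-1)P_0\le P_0$, so
$$P_1\le P_0+\Big(1-\frac\sigma2\Big)X_1^*+P_0-R_1\le2P_0-\frac\sigma2R_1 .$$
Together,
$$P_i+\frac\sigma2R_i\le2P_0\qquad\text{for all } i\ge1.\tag{6}$$

**Step 5: the potential stays below 1 inside rounds, and the strategy can be followed.** Each Breaker edge multiplies a main term by at most $\beta<2$, a crude term by at most $(1+\alpha)^2\le2$ (both endpoints may lie in $T$), and a cut term by at most $1+\alpha$. So during a round $P$ is at most $2^q$ times its value at the start.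

Assume $P_0<2^{-q-1}$. We argue by induction on the rounds. Suppose Maker has followed the strategy so far and $P_{i-1}\le2P_0$, which is trivial for $i=1$ and follows from (6) otherwise. Throughout Breaker's turn of round $i$ we have $P\le2^q\cdot2P_0=2^{q+1}P_0<1$. By Claim A every alive vertex has a free edge leaving its component, so Maker can make the move his strategy prescribes, if any free edge is left. In his turn $P$ does not increase, and Steps 1 to 4 give (6) for round $i$. If the game ends after Breaker's turn, there is nothing more to do. So $P<1$ throughout the game.

## 8. The initial value, and the end of the proof of Lemma 2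

**Step 1: $P_0<2^{-q-1}$ for $n\ge n_0(q,\varepsilon,K)$.** Initially $A=\emptyset$, all vertices are alive, and $b=c=0$. In the following, $O(1)$ depends on $q,\varepsilon,K$ only.

*Main terms.* Their sum is $n\beta^{-m}$. As $t\le\eta d+1$,
$$m\ge(1-\eta)(1+\varepsilon)L-O(1).$$
Here $(1-\frac\varepsilon8)(1+\varepsilon)=1+\frac{7\varepsilon}8-\frac{\varepsilon^2}8\ge1+\frac{3\varepsilon}4$ and $(1+\frac\varepsilon4)^2=1+\frac\varepsilon2+\frac{\varepsilon^2}{16}\le1+\frac{3\varepsilon}4$. So $m\ge(1+\frac\varepsilon4)^2L-O(1)$, and
$$n\beta^{-m}=n\rho^{-m/(1+\varepsilon/4)}=O\big(n\,\rho^{-(1+\varepsilon/4)L}\big)=O\big(n\cdot n^{-(1+\varepsilon/4)}\big)\to0 .$$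

*Crude terms.* Each equals $(1+\alpha)^{-ht}$, and there are $n\binom dt$ of them. By $\binom dt\le(\frac{ed}t)^t$ and $t\ge\eta d$, their sum is at most
$$n\Big(\frac e\eta(1+\alpha)^{-h}\Big)^t\le n\,e^{-2t/\eta}\le n\,e^{-2d}\le n^{-1},$$
by the choice of $h$ and $d\ge L\ge\ln n$.

*Cut terms.* Their sum is at most $2^{-q-3}$ by (2).

So $P_0\le2^{-q-3}+o(1)<2^{-q-1}$ for $n$ large, with a bound on $n$ that does not depend on $G$ or $\mathcal S$.

**Step 2: read off (i) and (ii).** By Section 7 Maker can follow the strategy and $P<1$ throughout. At the end no edge is free, so by Claim A there is no alive vertex. Every Maker component of size less than $K$ contains an alive vertex, so there is no such component; this is (i). If for some $S\in\mathcal S$ Maker owned no edge of the cut, the whole cut would be Breaker's and $\psi(S)=(1+\alpha)^0=1$, contradicting $P<1$; this is (ii). This proves Lemma 2. $\square$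

**Proof of Theorem 2.** Apply Lemma 2 with $K=2$ and $\mathcal S=\emptyset$. By (i) every component of Maker's graph has at least two vertices, so no vertex is isolated. $\square$

## 9. A sparse graph with large cuts

For connectivity we need a board on which (2) can be verified for all connected sets of size at least $K$. It will be a regular graph of degree about $(1+\varepsilon)L$, to satisfy the degree condition, together with a thin graph with good expansion.

**Claim B.** Let $\varepsilon\in(0,1)$. For $r=\lceil\varepsilon\ln n\rceil$ and $n$ large there is a graph $G_2$ on $V$ with at most $rn$ edges and maximum degree at most $r+\frac{(\ln n)^2}2+1$, such that $e_{G_2}(S,V\setminus S)\ge\frac{r|S|}{20}$ whenever $1\le|S|\le n/2$.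

*Proof.* Let each vertex $u$, independently, choose a uniformly random $r$-subset of $V\setminus\{u\}$, listed in random order, and join $u$ to it. This gives at most $rn$ edges.

**Step 1: one set fails with small probability.** Fix $S$ with $|S|=k\le n/2$. The vertices of $S$ have $kr$ choice slots. Choices from $u\in S$ to $v\notin S$ give distinct edges of the cut. If the cut has fewer than $\frac{kr}{20}$ edges, then at least $J=\lceil\frac{19}{20}kr\rceil$ slots fall inside $S$. For $j$ specified slots of one vertex $u\in S$, the probability that all fall in $S$ is
$$\frac{(k-1)(k-2)\cdots(k-j)}{(n-1)(n-2)\cdots(n-j)}\le\Big(\frac kn\Big)^j,$$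
since $\frac{k-i}{n-i}\le\frac kn$ (and the probability is $0$ if $j\ge k$). Different vertices choose independently, so $J$ specified slots all fall in $S$ with probability at most $(\frac kn)^J$. A union bound over the possible sets of $J$ slots bounds the failure probability by $\binom{kr}J(\frac kn)^J$.

To bound the binomial coefficient, recall: for $p\le\frac12$ and $0\le i\le pM$ we have $\binom Mi\le2^{H(p)M}$ with $H(p)=-p\log_2p-(1-p)\log_2(1-p)$. This holds because $1\ge\binom Mip^i(1-p)^{M-i}\ge\binom Mip^{pM}(1-p)^{(1-p)M}$, using $\frac p{1-p}\le1$. Here $kr-J\le\frac{kr}{20}$ and $H(\frac1{20})=0.286\ldots<0.3$. With $\frac kn\le\frac12$ we get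
$$\binom{kr}J\Big(\frac kn\Big)^J\le2^{0.3kr}\Big(\frac kn\Big)^{0.95kr}\le2^{0.3kr}\,2^{-0.3kr}\Big(\frac kn\Big)^{0.65kr}\le\Big(\frac kn\Big)^{kr/2}.$$

**Step 2: sum over all sets.** There are $\binom nk\le(\frac{en}k)^k$ sets of size $k$, so for $r\ge2$ the probability that some $S$ fails is at most
$$\sum_{1\le k\le n/2}\Big(\frac{en}k\Big)^k\Big(\frac kn\Big)^{kr/2}=\sum_{1\le k\le n/2}\Big(e\Big(\frac kn\Big)^{r/2-1}\Big)^k\le\sum_{k\ge1}\big(e\,2^{1-r/2}\big)^k\to0,$$
since $r\to\infty$.

**Step 3: the maximum degree.** Let $s=\lceil\frac{(\ln n)^2}2\rceil$. A given vertex is chosen by each other vertex independently with probability $\frac r{n-1}$, so it is chosen at least $s$ times with probability at most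
$$\binom{n-1}s\Big(\frac r{n-1}\Big)^s\le\Big(\frac{er}s\Big)^s .$$
As $\frac{er}s=O(\frac1{\ln n})$, this is at most $e^{-s}\le e^{-(\ln n)^2/2}=o(\frac1n)$ for $n$ large. So with probability $1-o(1)$ every vertex is chosen fewer than $s$ times, and then all degrees are at most $r+s\le r+\frac{(\ln n)^2}2+1$.

With positive probability all requirements hold. $\square$

## 10. Maker's connected graph with $\frac12(1+o(1))Ln$ edges

We prove Theorem 3. Fix $\varepsilon\in(0,1)$, let $\alpha=\alpha(q,\varepsilon)$ be from Lemma 2, and let $K=\lceil\frac{100}{\alpha\varepsilon}\rceil$.

**Step 1: the board.** A *circulant* graph has vertex set $\mathbb Z_n$ and joins $a$ to $a\pm j$ for $j$ in a fixed set. With $j=1,\dots,\frac{d_1}2$, where $d_1$ is even and $d_1<n$, it is $d_1$-regular; for $d_1=2$ it is a cycle. Let $G_1$ be this graph with $d_1$ an even integer in $[(1+\varepsilon)L,(1+\varepsilon)L+2]$, let $G_2$ be from Claim B, and put $G=G_1\cup G_2$. Then $\delta(G)\ge(1+\varepsilon)L$, and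
$$\Delta:=\Delta(G)\le d_1+r+\frac{(\ln n)^2}2+1\le(\ln n)^2$$
for $n$ large.

**Step 2: the cut condition (2).** Let $\mathcal S=\{S:K\le|S|\le n/2,\ G[S]\text{ connected}\}$. We first count: there are at most $n\Delta^{2k}$ sets $S$ of size $k$ with $G[S]$ connected. For each such $S$, take a closed walk of length $2(k-1)$ that goes around a spanning tree of $G[S]$. The walk determines $S$ as its vertex set, and there are at most $n\Delta^{2(k-1)}$ walks of this length. By Claim B, $e(S,V\setminus S)\ge\frac{rk}{20}\ge\frac{\varepsilon k\ln n}{20}$. With $\ln(1+\alpha)\ge\frac\alpha2$,
$$\sum_{S\in\mathcal S}(1+\alpha)^{-e(S,V\setminus S)}\le n\sum_{k\ge K}\Big((\ln n)^4\,e^{-\alpha\varepsilon\ln n/40}\Big)^k\le n\sum_{k\ge K}n^{-\alpha\varepsilon k/50}$$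
for $n$ large, since $(\ln n)^4\le n^{\alpha\varepsilon(1/40-1/50)}$ eventually. By the choice of $K$ we have $\frac{\alpha\varepsilon K}{50}\ge2$, and the ratio of the geometric series tends to $0$, so the sum is $O(n\cdot n^{-2})\to0$. Hence (2) holds for $n$ large.

**Step 3: Maker's graph is connected.** By Lemma 2 Maker can achieve (i) and (ii). Suppose his final graph were disconnected. Then it has a component with vertex set $S$, $|S|\le n/2$. By (i), $|S|\ge K$. Maker's edges belong to $G$, so $G[S]$ is connected and $S\in\mathcal S$. By (ii) Maker owns an edge leaving $S$, which contradicts that $S$ is a component. So Maker wins $(E(G),\mathcal C_1)$.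

**Step 4: count edges.** Since $\ln n\le L$,
$$e(G)\le\tfrac12d_1n+rn\le\tfrac12(1+\varepsilon)Ln+n+\varepsilon n\ln n+n\le\tfrac12(1+3\varepsilon)Ln+2n\le\tfrac12(1+4\varepsilon)Ln$$
for $n$ large. As $\varepsilon\in(0,1)$ was arbitrary, $\hat m(\mathcal C_1,q)\le\frac12(1+o(1))Ln$. This proves Theorem 3 and, with Theorem 1, the asymptotics (1). $\square$
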